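# Continuity of mild solutions for $L^\infty$- and Orlicz-admissible control operators

## 1. Mild solutions with $L^\infty$ or Orlicz inputs are continuous

Throughout, $\mathbb K\in\{\mathbb R,\mathbb C\}$ and all Banach spaces are over $\mathbb K$.

**Theorem 1.** Let $X$ and $U$ be Banach spaces, let $A$ generate a $C_0$-semigroup $(T(t))_{t\ge0}$ on $X$, let $X_{-1}$ be the extrapolation space of $X$ with respect to $A$ and $(T_{-1}(t))_{t\ge0}$ the extrapolated semigroup, and let $B\in\mathcal L(U,X_{-1})$. Let $Z=L^\infty$, or $Z=L_\Phi$ with $\Phi$ any Young function. Suppose that $B$ is $Z$-admissible, that is,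
$$\int_0^tT_{-1}(t-s)Bu(s)\,ds\in X\qquad\text{for every }t>0\text{ and every }u\in Z([0,t];U).$$
Then for all $x_0\in X$ and all $u\in Z_{\mathrm{loc}}([0,\infty);U)$ the mild solution
$$x(t)=T(t)x_0+\int_0^tT_{-1}(t-s)Bu(s)\,ds\tag{1}$$
of $\dot x(t)=Ax(t)+Bu(t)$, $x(0)=x_0$, satisfies $x\in C([0,\infty);X)$.

The operator $B$ is allowed to take values in a space $X_{-1}$ larger than the state space $X$; this is how control acting at a boundary is modelled. The integral in (1) therefore lives a priori in $X_{-1}$ only, and as an $X_{-1}$-valued function of $t$ it is continuous. Admissibility says that its values nevertheless lie in $X$. This is a statement about each fixed $t$ separately. Theorem 1 says that the values automatically depend continuously on $t$ in the stronger norm of $X$.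

The theorem answers two questions, which are taken from the text printed as "BERGISCHE UNIVERSITÄT WUPPERTAL" (https://elekpub.bib.uni-wuppertal.de/ubwhs/download/pdf/7964536), where the matter is stated as an open problem:

* (a) Is $x\in C([0,\infty);X)$ for all $X,U,A$, every $L^\infty$-admissible $B$, every $x_0\in X$ and every $u\in L^\infty_{\mathrm{loc}}([0,\infty);U)$?
* (b) For every Young function $\Phi\notin\Delta_2^\infty$: is $x\in C([0,\infty);X)$ for all $X,U,A$, every $L_\Phi$-admissible $B$, every $x_0\in X$ and every $u\in L_{\Phi,\mathrm{loc}}([0,\infty);U)$?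

Both statements are true: (a) is Theorem 1 with $Z=L^\infty$, and (b) is Theorem 1 with $Z=L_\Phi$, $\Phi\notin\Delta_2^\infty$.

The proof of Theorem 1 occupies Sections 5 to 7. The key estimate in it then yields more. Section 8 describes $L_\Phi$-admissibility through the modular (Theorem 2). Section 9 shows that $L^\infty$-admissibility is the same as $L_\Phi$-admissibility for some $\Phi$ (Theorem 3). Section 10 explains when $E_\Phi$-admissibility implies $L_\Phi$-admissibility (Theorem 4).

## 2. Extrapolation spaces, Orlicz spaces and the operators $F_\tau$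

### 2.1. The extrapolation space

Fix a point $\lambda$ of the resolvent set of $A$. The space $X_{-1}$ is the completion of $X$ for the norm $\|R(\lambda,A)x\|_X$; other choices of $\lambda$ give equivalent norms. We use these standard facts.

* $X\hookrightarrow X_{-1}$ continuously and injectively. The operators $T(t)$ extend to a $C_0$-semigroup $(T_{-1}(t))_{t\ge0}$ on $X_{-1}$, with $T_{-1}(t)|_X=T(t)$. Its generator $A_{-1}$ has domain $X$ and extends $A$.
* For large real $\lambda$, $R(\lambda,A_{-1})$ is bounded from $X_{-1}$ into $X$ and extends $R(\lambda,A)$.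
* There is $\lambda_0>0$ with $M:=\sup_{\lambda\ge\lambda_0}\|\lambda R(\lambda,A)\|_{\mathcal L(X)}<\infty$, and $\lambda R(\lambda,A)x\to x$ in $X$ as $\lambda\to\infty$, for every $x\in X$. (Take $\lambda_0$ above the growth bound and use the Hille–Yosida estimate. For $x\in D(A)$ we have $\lambda R(\lambda,A)x-x=R(\lambda,A)Ax\to0$, and $D(A)$ is dense.)

**Example.** Let $X=c_0$ and $A=\operatorname{diag}(-\lambda_n)$ with $\lambda_n>0$. Then $R(1,A)=\operatorname{diag}(1/(1+\lambda_n))$, and $X_{-1}=\{y:\ y_n/(1+\lambda_n)\to0\}$ with norm $\sup_n|y_n|/(1+\lambda_n)$.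

### 2.2. Orlicz spaces

**Definition.** A *Young function* is a convex $\Phi:[0,\infty)\to[0,\infty)$ with $\Phi(0)=0$, $\Phi(t)>0$ for $t>0$, $\lim_{t\to0}\Phi(t)/t=0$ and $\lim_{t\to\infty}\Phi(t)/t=\infty$. For an interval $I$, $L_\Phi(I;U)$ consists of the classes of strongly measurable $u:I\to U$ with
$$\|u\|_{L_\Phi}:=\inf\Big\{k>0:\int_I\Phi\big(\|u(s)\|_U/k\big)\,ds\le1\Big\}<\infty ,$$
and $E_\Phi(I;U)$ is the closure in $L_\Phi(I;U)$ of the bounded functions with support of finite measure. We write $\Phi\in\Delta_2^\infty$ if there are $K>0$ and $t_0\ge0$ with $\Phi(2t)\le K\Phi(t)$ for all $t\ge t_0$.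

A Young function is continuous and strictly increasing: for $0<s<t$, convexity gives $\Phi(s)\le\frac st\Phi(t)<\Phi(t)$. On a bounded interval $L^\infty\subset E_\Phi\subset L_\Phi$. If $\Phi\in\Delta_2^\infty$, then $L_\Phi=E_\Phi$ on bounded intervals $[0,t]$.

**Example.** For $\Phi(x)=x^p$ with $1<p<\infty$ we get $L_\Phi=L^p$ with its usual norm, and $\Phi\in\Delta_2^\infty$. For $\Phi(x)=e^x-x-1$ we have $\Phi(2t)/\Phi(t)\to\infty$, so $\Phi\notin\Delta_2^\infty$, and $E_\Phi\ne L_\Phi$ on $[0,1]$. Indeed, let $v(s)=\frac12\log(1/s)$. Then $\Phi(v(s))\le e^{v(s)}=s^{-1/2}$ is integrable, so $v\in L_\Phi$ (see fact (F1) below). Let $|g|\le N$ and $k\le\frac12$. On $\{v>N\}$, which is a neighbourhood of $0$,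
$$\Phi\big(|v-g|/k\big)\ge\Phi\big((v-N)/k\big)=e^{-N/k}s^{-1/(2k)}-\frac{v-N}k-1 ,$$
and this is not integrable, since $s^{-1/(2k)}\ge s^{-1}$. So $\|v-g\|_{L_\Phi}\ge\frac12$ for every bounded $g$.

For $Z\in\{L^\infty,L_\Phi,E_\Phi\}$, $Z_{\mathrm{loc}}([0,\infty);U)$ is the set of strongly measurable $u:[0,\infty)\to U$ with $u|_{[0,t]}\in Z([0,t];U)$ for every $t>0$.

### 2.3. The modular

To treat $L^\infty$ and $L_\Phi$ together, we measure the size of an input $v:[0,\tau]\to U$ by
$$\rho(v)=\int_0^\tau\Phi(\|v(s)\|)\,ds\quad(Z=L_\Phi),\qquad \rho(v)=\begin{cases}0,&\|v\|_\infty\le1\\ \infty,&\text{otherwise}\end{cases}\quad(Z=L^\infty).$$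
We write $|E|$ for Lebesgue measure. The following facts hold for $Z=L^\infty$ and $Z=L_\Phi$.

* **(F1)** $v\in Z([0,\tau];U)$ if and only if $\rho(v/k)<\infty$ for some $k>0$. For $L_\Phi$: if $\rho(v/k)<\infty$, then $\Phi(\|v\|/(Nk))$ is dominated by $\Phi(\|v\|/k)$ and tends to $0$ pointwise, so $\rho(v/(Nk))\to0$ as $N\to\infty$ and is eventually $\le1$.
* **(F2)** $\rho(v1_D)\le\rho(v)$, and $\rho\big(\sum_jv_j1_{D_j}\big)=\sum_j\rho(v_j1_{D_j})$ for countably many disjoint measurable $D_j$. This uses only $\Phi(0)=0$.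
* **(F3)** If $v\in Z$ and $m$ is a measurable scalar function with $|m|\le C$, $C>0$, then $mv\in Z$, because $\rho(mv/(Ck))\le\rho(v/k)$.
* **(F4)** $Z([0,\tau];U)\subset L^1([0,\tau];U)$ continuously. For $L_\Phi$: since $\Phi(x)/x\to\infty$ there is $C$ with $x\le\Phi(x)+C$, so $\int\Phi(\|v\|/k)\le1$ implies $\|v\|_{L^1}\le k(1+C\tau)$.

The modular has a property that the norm lacks and that the proof needs: by (F2), it is *additive* over disjoint supports.

### 2.4. The operators $F_\tau$

For $v\in L^1([0,\tau];U)$ put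
$$F_\tau v:=\int_0^\tau T_{-1}(s)Bv(s)\,ds\in X_{-1}.\tag{2}$$
The integral in (1) is $F_t(u(t-\cdot))$. Since $Z([0,t];U)$ is invariant under time reversal, $B$ is $Z$-admissible if and only if $F_\tau v\in X$ for all $\tau>0$ and $v\in Z([0,\tau];U)$. A function on $[0,h]$ with $h<\tau$ is extended by $0$ to $[0,\tau]$, and then $F_hv=F_\tau v$.

* **(D)** If $v\in L^1([0,\tau];U)$, $|m_n|\le C$ are measurable scalar functions and $m_n\to m$ a.e., then $F_\tau(m_nv)\to F_\tau(mv)$ in $X_{-1}$. This is dominated convergence with majorant $2C\sup_{s\le\tau}\|T_{-1}(s)\|\,\|B\|\,\|v(\cdot)\|$.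
* **(K)** If $B$ is $Z$-admissible, $Z\in\{L^\infty,L_\Phi,E_\Phi\}$, then $F_\tau:Z([0,\tau];U)\to X$ is bounded. Indeed $F_\tau:Z\to X_{-1}$ is bounded by (F4). So if $v_n\to v$ in $Z$ and $F_\tau v_n\to g$ in $X$, then $F_\tau v=g$, and the closed graph theorem applies. The norm is written $K_{B,\tau}$.

Observe that (D) gives convergence in $X_{-1}$ only. Upgrading it to convergence in $X$ is the whole difficulty.

## 3. Step inputs, a boundary shift and a diagonal system

**Bounded control operators.** If $B\in\mathcal L(U,X)$, then $\|F_hv\|_X\le C\int_0^h\|v\|\,ds$ for $h\le\tau$, and continuity of (1) is elementary for all $L^1_{\mathrm{loc}}$-inputs.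

**Step inputs.** Let $B\in\mathcal L(U,X_{-1})$ be arbitrary and $y\in U$. Put $g(t)=\int_0^tT_{-1}(s)By\,ds$. By semigroup theory on $X_{-1}$, $g(t)\in D(A_{-1})=X$ and $A_{-1}g(t)=T_{-1}(t)By-By$. Hence, for large $\lambda$,
$$g(t)=R(\lambda,A_{-1})\big(\lambda g(t)-T_{-1}(t)By+By\big).$$
The bracket is continuous in $t$ with values in $X_{-1}$, and $R(\lambda,A_{-1})\in\mathcal L(X_{-1},X)$, so $g\in C([0,\infty);X)$. For $u=y1_{[\alpha,\beta)}$ and $x_0=0$ the mild solution is $x(t)=g((t-\alpha)_+)-g((t-\beta)_+)$. So all inputs that are piecewise constant with finitely many pieces ("step inputs") give continuous solutions, with no admissibility needed.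

**A boundary shift.** Let $X=L^p(0,\infty)$, $1<p<\infty$, let $T(t)$ be right translation by $t$ (filling with zeros), let $U=\mathbb K$, and let $Bc=c\,(1-A_{-1})e$ with $e(\xi)=e^{-\xi}$. Since $e\in X=D(A_{-1})$, this defines $B\in\mathcal L(\mathbb K,X_{-1})$. We claim that
$$\int_0^tT_{-1}(t-s)Bu(s)\,ds=u(t-\cdot)1_{[0,t]}\qquad(u\in L^p([0,t])).\tag{3}$$
It suffices to apply the injective operator $R(1,A_{-1})$ to both sides. The left side becomes
$$\int_0^tT(t-s)e\,u(s)\,ds:\quad \xi\mapsto\int_{\max\{t-\xi,0\}}^te^{-(\xi-t+s)}u(s)\,ds .$$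
For the right side, $(R(1,A)f)(\xi)=\int_0^\xi e^{-(\xi-\sigma)}f(\sigma)\,d\sigma$, which for $f=u(t-\cdot)1_{[0,t]}$ is $\int_0^{\min\{\xi,t\}}e^{-(\xi-\sigma)}u(t-\sigma)\,d\sigma$. Substituting $s=t-\sigma$ gives the same function. So $B$ is $L^p$-admissible and $K_{B,t}=1$ for *every* $t>0$. The solution (3) is continuous in $t$, since translations act continuously on $L^p$, although $K_{B,t}\not\to0$ as $t\downarrow0$.

**A diagonal system.** Let $X=c_0$, $A=\operatorname{diag}(-2^n)_{n\ge1}$, $U=\mathbb K$, $Bc=cb$ with $b\in X_{-1}$, that is, $2^{-n}b_n\to0$. Then $x_0=0$ and $u\in L^\infty_{\mathrm{loc}}$ give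
$$x_n(t)=b_n\int_0^te^{-2^n(t-s)}u(s)\,ds,\qquad |x_n(t)|\le 2^{-n}|b_n|\,\|u\|_{L^\infty([0,t])} .$$
So $x(t)\in c_0$, and $B$ is $L^\infty$-admissible. Each coordinate is continuous, and the tails are small uniformly for $t$ in bounded intervals. Hence $x$ is continuous in $c_0$.

**The same formula on $\ell^\infty$.** Take $b_n=2^n$ and $u=1$. Then $x_n(t)=1-e^{-2^nt}$. This is a bounded sequence for each $t$, so "$x(t)\in\ell^\infty$" holds, but $\|x(t)-x(0)\|_\infty=1$ for all $t>0$, so continuity fails. This does not contradict Theorem 1: the operators $\operatorname{diag}(e^{-2^nt})$ do not form a $C_0$-semigroup on $\ell^\infty$, since they move $(1,1,\dots)$ by $\sup_n(1-e^{-2^nt})=1$. It does show that a proof must use strong continuity of $T$ on $X$ in an essential way.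

## 4. Density of step inputs, and inputs it does not reach

The first thing to try is approximation. Let $B$ be $Z$-admissible, $x_0=0$, and let $u,\tilde u$ have mild solutions $x,\tilde x$. For $t\le\tau$ extend $(u-\tilde u)(t-\cdot)$ from $[0,t]$ by zero. Then (K) gives
$$\|x(t)-\tilde x(t)\|_X\le K_{B,\tau}\|u-\tilde u\|_{Z([0,\tau];U)}\qquad(0\le t\le\tau).$$
So if step inputs converge to $u$ in $Z([0,\tau];U)$, then their solutions, which are continuous by Section 3, converge to $x$ uniformly on $[0,\tau]$, and $x$ is continuous.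

This works completely for $Z=E_\Phi$. A bounded strongly measurable $v$ on $[0,\tau]$ is an a.e. limit of step functions $v_n$, and composing with the radial retraction onto the ball of radius $\|v\|_\infty$ we may assume $\|v_n\|\le\|v\|_\infty$. Then $\int_0^\tau\Phi(\|v-v_n\|/k)\,ds\to0$ for every $k>0$ by dominated convergence, that is, $\|v-v_n\|_{L_\Phi}\to0$. So step functions are dense in $E_\Phi([0,\tau];U)$, and $E_\Phi$-admissible $B$ give continuous solutions for $E_\Phi$-inputs. If $\Phi\in\Delta_2^\infty$, then $L_\Phi=E_\Phi$ on bounded intervals and the $L_\Phi$ case is settled too.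

The argument stops exactly where density stops. In $L^\infty([0,1])$ the function equal to $1$ on $[2^{-n-1},2^{-n})$ for even $n\ge0$ and to $0$ elsewhere has distance at least $\frac12$ to every step function $g$, because $g$ is constant on some $(0,\varepsilon)$. In $L_\Phi$ with $\Phi(x)=e^x-x-1$ the function $\frac12\log(1/s)$ has distance at least $\frac12$ to all bounded functions, by Section 2.2. For such inputs the bounds (K) alone give no continuity.

One might then hope to prove $K_{B,t}\to0$ as $t\downarrow0$. For $Z=L_\Phi$ this is false in general: in the boundary shift, $K_{B,t}=1$ for all $t$. There, short pieces of a fixed input are harmless because their *modular* $\int_a^b|u|^p$ is small. This suggests the right form of smallness.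

## 5. Continuity from uniform smallness on small sets

From now on $Z=L^\infty$ or $Z=L_\Phi$ with any Young function $\Phi$, and $B$ is $Z$-admissible. The estimate we aim at is the following.

**Lemma 1 (uniform smallness).** For all $\tau,\delta>0$ there is $\eta>0$ such that for all $v\in Z([0,\tau];U)$:
$$\rho(v)\le\eta\ \text{ and }\ |\{v\ne0\}|\le\eta\quad\Longrightarrow\quad\|F_\tau v\|_X\le\delta .$$

Lemma 1 is proved in Sections 6 and 7. Here we show that it implies the theorem.

*Proof of Theorem 1, given Lemma 1.*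

**Step 1: normalize.** The purpose is to make the modular finite and to isolate the input term. Since $T(\cdot)x_0$ is continuous, let $x_0=0$. Fix $\tau>0$. As $x$ depends linearly on $u$, we may divide $u$ by a constant and assume $\rho(u1_{[0,\tau]})<\infty$, by (F1).

**Step 2: short pieces of $u$ produce small states.** Let $\delta>0$ and take $\eta$ from Lemma 1. Choose $r\in(0,\eta]$ such that
$$\rho(u1_{[a,b]})\le\eta\qquad\text{whenever }0\le a\le b\le\tau,\ b-a\le r .$$
For $Z=L_\Phi$ this is absolute continuity of the integral of $\Phi(\|u\|)$ over $[0,\tau]$. For $Z=L^\infty$ it is trivial, because $\rho(u1_{[0,\tau]})=0$. For such $a,b$ let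
$$w(a,b):=\int_a^bT_{-1}(b-s)Bu(s)\,ds=F_\tau\big(u(b-\cdot)1_{[0,b-a]}\big).$$
The function $u(b-\cdot)1_{[0,b-a]}$ has modular $\rho(u1_{[a,b]})\le\eta$ and support of measure at most $b-a\le\eta$. So $\|w(a,b)\|_X\le\delta$ by Lemma 1. Note that this function changes with both $a$ and $b$: even to study one input at one point, we need a bound that is *uniform over a family of inputs*.

**Step 3: compare with an orbit of $T$.** Splitting the integral for $x(b)$ at $a$, and using $x(a)\in X$ and $T_{-1}(b-a)|_X=T(b-a)$,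
$$x(b)=T_{-1}(b-a)\int_0^aT_{-1}(a-s)Bu(s)\,ds+w(a,b)=T(b-a)x(a)+w(a,b).\tag{4}$$
Let $t_0\in[0,\tau]$ and $a:=\max\{0,t_0-r/2\}$. The set $[a,\min\{\tau,a+r\}]$ is a neighbourhood of $t_0$ in $[0,\tau]$: if $t_0\ge r/2$, then $a+r=t_0+r/2$; if $t_0<r/2$, then $a=0$ and $t_0<r$. For $b$ in this set, (4) and Step 2 give $\|x(b)-T(b-a)x(a)\|_X\le\delta$, and this holds in particular for $b=t_0$. Hence
$$\|x(b)-x(t_0)\|_X\le2\delta+\|T(b-a)x(a)-T(t_0-a)x(a)\|_X .$$
With $a$ fixed, the last term tends to $0$ as $b\to t_0$. So $\limsup_{b\to t_0}\|x(b)-x(t_0)\|_X\le2\delta$. As $\delta$ is arbitrary, $x$ is continuous on $[0,\tau]$, and $\tau$ is arbitrary. $\square$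

By starting the comparison at a point $a$ to the left of $t_0$, this treats left and right continuity at once.

## 6. Gluing infinitely many inputs into one

Lemma 1 is uniform over inputs. We deduce it from a statement about *one* input.

**Lemma 2.** Let $\tau>0$ and $v\in Z([0,\tau];U)$.

(i) If $(E_n)$ are disjoint measurable subsets of $[0,\tau]$, then $\|F_\tau(v1_{E_n})\|_X\to0$.

(ii) If $H_1\supset H_2\supset\cdots$ are measurable subsets of $[0,\tau]$ with $\big|\bigcap_mH_m\big|=0$, then $\|F_\tau(v1_{H_m})\|_X\to0$.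

Part (i) is the heart of the matter and is proved in Section 7.

*Proof of (ii) from (i).* The purpose is to pass from disjoint to decreasing sets. Suppose $(F_\tau(v1_{H_m}))_m$ is not Cauchy in $X$. Then there are $\delta>0$ and indices $m_1<m_1'\le m_2<m_2'\le\cdots$ with
$$\big\|F_\tau\big(v1_{H_{m_j}\setminus H_{m_j'}}\big)\big\|_X=\|F_\tau(v1_{H_{m_j}})-F_\tau(v1_{H_{m_j'}})\|_X\ge\delta .$$
The sets $H_{m_j}\setminus H_{m_j'}$ are disjoint, because the later ones lie in $H_{m_{j+1}}\subset H_{m_j'}$. This contradicts (i). So the sequence converges in $X$ to some $g$. Since $1_{H_m}\to0$ a.e., (D) shows that it tends to $0$ in $X_{-1}$. As $X\hookrightarrow X_{-1}$ is continuous and injective, $g=0$. $\square$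

*Proof of Lemma 1 from Lemma 2.* Suppose the lemma fails for some $\tau,\delta>0$. We manufacture a single input that violates Lemma 2(i).

**Step 1: a sequence of bad inputs.** Testing $\eta=2^{-n}$ we find $v_n\in Z([0,\tau];U)$ with
$$\rho(v_n)\le2^{-n},\qquad |E_n|\le2^{-n}\ \text{ for }E_n:=\{v_n\ne0\},\qquad\|F_\tau v_n\|_X>\delta .$$
(For $Z=L^\infty$ the first condition means $\|v_n\|_\infty\le1$.) If the $E_n$ were disjoint, we could simply add the $v_n$. They need not be.

**Step 2: make the supports disjoint at small cost.** Put $H_m=\bigcup_{k\ge m}E_k$. These sets decrease and $|H_m|\le2^{1-m}\to0$. For each fixed $n$, Lemma 2(ii) applied to the input $v_n$ gives $F_\tau(v_n1_{H_m})\to0$ in $X$ as $m\to\infty$. So we can choose inductively $n_1<n_2<\cdots$ with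
$$\big\|F_\tau\big(v_{n_j}1_{H_{n_{j+1}}}\big)\big\|_X\le\delta/2\qquad\text{for all }j .$$
Let $D_j=E_{n_j}\setminus H_{n_{j+1}}$. For $i<j$ we have $D_j\subset E_{n_j}\subset H_{n_j}\subset H_{n_{i+1}}$, while $D_i\cap H_{n_{i+1}}=\emptyset$. So the $D_j$ are disjoint.

**Step 3: glue.** Put $v:=\sum_jv_{n_j}1_{D_j}$. It is strongly measurable, and by (F2) $\rho(v)=\sum_j\rho(v_{n_j}1_{D_j})\le\sum_j2^{-n_j}<\infty$, so $v\in Z([0,\tau];U)$ by (F1). Since $v_{n_j}$ vanishes off $E_{n_j}$, we have $v1_{D_j}=v_{n_j}-v_{n_j}1_{H_{n_{j+1}}}$, and therefore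
$$\|F_\tau(v1_{D_j})\|_X\ge\|F_\tau v_{n_j}\|_X-\big\|F_\tau\big(v_{n_j}1_{H_{n_{j+1}}}\big)\big\|_X\ge\delta/2\qquad\text{for all }j .$$
This contradicts Lemma 2(i) for the single input $v$ and the disjoint sets $D_j$. $\square$

## 7. Countable additivity in $X$: separability and Schur's theorem

It remains to prove Lemma 2(i). Let $E_n$ be disjoint and $z_n=F_\tau(v1_{E_n})\in X$. We want $z_n\to0$ in $X$.

Boundedness gives the following at once. If $|a_k|\le1$, then $\sum_{k\le N}a_kz_k=F_\tau\big(\sum_{k\le N}a_k1_{E_k}v\big)$ is bounded in $X$ by a constant independent of $N$ and of the $a_k$. This alone cannot suffice: the unit vectors of $c_0$ have the same property and do not tend to $0$. But admissibility says more. We may put in *all* bounded sequences, so that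
$$Sa:=F_\tau\Big(\sum_ka_k1_{E_k}v\Big)\in X\qquad\text{for every }a\in\ell^\infty ,\tag{5}$$
and $Sa=\sum_ka_kz_k$ with convergence in $X_{-1}$. Even (5) is not enough without strong continuity. In the $\ell^\infty$ system of Section 3 take $v=1$ and $E_k=[2^{-k-1},2^{-k})$. The $k$-th coordinate of $z_k$ is $2^k\int_{E_k}e^{-2^ks}\,ds=e^{-1/2}-e^{-1}$, so $z_k\not\to0$, although all the vectors $Sa$ lie in $\ell^\infty$.

What strong continuity adds is that, for a fixed input, all the vectors $Sa$ lie in a *separable* subspace of $X$. In $X_{-1}$ this is obvious. The next lemma transfers it to the norm of $X$.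

**Lemma 3.** Let $Y\subset X_{-1}$ be a separable subset. Then $X\cap Y$ is separable in the norm of $X$.

*Proof.* Let $D$ be countable and dense in $Y$. Let $x\in X\cap Y$. For integers $n\to\infty$ we have $nR(n,A)x\to x$ in $X$. For fixed $n\ge\lambda_0$, choose $d_i\in D$ with $d_i\to x$ in $X_{-1}$. Since $R(n,A_{-1})\in\mathcal L(X_{-1},X)$ extends $R(n,A)$, $nR(n,A_{-1})d_i\to nR(n,A)x$ in $X$. So $X\cap Y$ lies in the $X$-closure of the countable set $\{nR(n,A_{-1})d:\ n\ge\lambda_0,\ d\in D\}$. Subsets of separable metric spaces are separable. $\square$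

We also use **Schur's theorem** in this form: every weakly Cauchy sequence in $\ell^1$ is norm convergent. (The usual form says that weakly null sequences in $\ell^1$ are norm null. If a weakly Cauchy sequence were not norm Cauchy, there would be $j_i,l_i\to\infty$ and $\varepsilon>0$ with $\|y_{j_i}-y_{l_i}\|_1\ge\varepsilon$, while these differences are weakly null.)

*Proof of Lemma 2(i).* If the claim fails, we pass to a subsequence of $(E_n)$ and assume $\|z_n\|_X\ge\delta>0$ for all $n$.

**Step 1: all $Sa$ lie in a separable subspace of $X$.** Since $v$ is strongly measurable, after a change on a null set it has values in a closed separable subspace $U_0\subset U$. Let $Y$ be the closed linear span in $X_{-1}$ of $\{T_{-1}(s)By:\ s\ge0,\ y\in U_0\}$. The map $(s,y)\mapsto T_{-1}(s)By$ is continuous on the separable space $[0,\infty)\times U_0$, so $Y$ is separable. By Lemma 3, $X_0:=X\cap Y$ is a linear subspace of $X$ that is separable in the norm of $X$. Let $a\in\ell^\infty$. The input $\sum_ka_k1_{E_k}v$ belongs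 to $Z$ by (F3), so $Sa\in X$ by admissibility. The integrand $T_{-1}(s)B\sum_ka_k1_{E_k}(s)v(s)$ is in the closed subspace $Y$, so $Sa\in Y$. Hence $Sa\in X_0$.

**Step 2: functionals that detect $z_n$ and respect convergence in $X_{-1}$.** For a general $\psi\in X^*$ we cannot yet claim $\psi(Sa)=\sum_ka_k\psi(z_k)$, because the series for $Sa$ is only known to converge in $X_{-1}$. We therefore smooth the functionals. By Hahn–Banach choose $\psi_n\in X^*$ with $\|\psi_n\|=1$ and $\psi_n(z_n)=\|z_n\|_X\ge\delta$. Since $\mu R(\mu,A)z_n\to z_n$ in $X$ as $\mu\to\infty$, there is $\mu_n\ge\lambda_0$ such that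
$$\varphi_n:=\psi_n\circ\mu_nR(\mu_n,A)\in X^*\quad\text{satisfies}\quad|\varphi_n(z_n)|\ge\delta/2 .$$
We have $\|\varphi_n\|_{X^*}\le M$ for all $n$, and $\varphi_n$ extends to the continuous functional $\psi_n\circ\mu_nR(\mu_n,A_{-1})$ on $X_{-1}$. By (D), applied to the bounded functions $\sum_{k\le N}a_k1_{E_k}$, $Sa=\sum_ka_kz_k$ in $X_{-1}$. Hence
$$\varphi_n(Sa)=\sum_ka_k\varphi_n(z_k)\qquad(a\in\ell^\infty).\tag{6}$$
The series converges for every $a\in\ell^\infty$. Choosing $a_k$ of modulus $1$ with $a_k\varphi_n(z_k)=|\varphi_n(z_k)|$ shows that $(\varphi_n(z_k))_k\in\ell^1$.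

**Step 3: a weakly Cauchy sequence in $\ell^1$.** The functionals $\varphi_n$ are bounded in norm by $M$. By a diagonal argument a subsequence $(\varphi_{n_j})$ converges at every point of a countable dense subset of $X_0$. By the uniform bound $M$ and an $\varepsilon/3$ estimate it then converges at every point of $X_0$. Put
$$y_j=(\varphi_{n_j}(z_k))_k\in\ell^1 .$$
For each $a\in\ell^\infty$, (6) gives $\langle a,y_j\rangle=\varphi_{n_j}(Sa)$, and this converges as $j\to\infty$ because $Sa\in X_0$. Since $(\ell^1)^*=\ell^\infty$, the sequence $(y_j)$ is weakly Cauchy in $\ell^1$.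

**Step 4: Schur's theorem gives the contradiction.** By Schur's theorem there is $y\in\ell^1$ with $\|y_j-y\|_1\to0$. Hence
$$\delta/2\le|\varphi_{n_j}(z_{n_j})|=|y_j(n_j)|\le\|y_j-y\|_1+|y(n_j)|\longrightarrow0 ,$$
which is impossible. $\square$

This completes the proofs of Lemma 2, Lemma 1 and Theorem 1, so statements (a) and (b) are both true. In Step 3 separability was used to extract a pointwise convergent subsequence. In Step 4 Schur's theorem prevented the mass of $y_j$ at position $n_j$ from escaping to infinity.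

## 8. Admissibility in terms of the modular

Lemma 1 is stronger than continuity of individual solutions.

**Theorem 2.** (1) If $B$ is $L^\infty$-admissible, then for every $\tau>0$
$$\lim_{r\to0}\ \sup\{\|F_\tau v\|_X:\ \|v\|_\infty\le1,\ |\{v\ne0\}|\le r\}=0 .$$
In particular, the best constants satisfy $K_{B,t}\to0$ as $t\downarrow0$.

(2) Let $\Phi$ be a Young function. $B$ is $L_\Phi$-admissible if and only if for every $\tau>0$: $F_\tau(L^\infty([0,\tau];U))\subset X$, and for each $\delta>0$ there is $\eta>0$ such that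
$$v\in L^\infty([0,\tau];U),\quad\int_0^\tau\Phi(\|v\|)\,ds\le\eta\quad\Longrightarrow\quad\|F_\tau v\|_X\le\delta .\tag{7}$$
In that case the implication in (7) holds for all $v\in L_\Phi([0,\tau];U)$.

*Proof.* (1) For $Z=L^\infty$ the condition $\rho(v)\le\eta$ means $\|v\|_\infty\le1$, so the first claim is Lemma 1. For the second, let $t\le1$ and $\|v\|_{L^\infty([0,t];U)}\le1$. Extended by $0$ to $[0,1]$, $v$ has support of measure at most $t$, and $F_tv=F_1v$. Apply the first claim with $\tau=1$.

(2) **Necessity.** The purpose is to remove the condition on the support from Lemma 1. Let $B$ be $L_\Phi$-admissible. Since $L^\infty\subset L_\Phi$ on $[0,\tau]$, $B$ is $L^\infty$-admissible. Let $\kappa$ be the norm of $F_\tau:L^\infty([0,\tau];U)\to X$, finite by (K). Given $\delta>0$, take $\eta$ from Lemma 1 for $Z=L_\Phi$, and $c>0$ with $c\kappa\le\delta$. Let $v\in L_\Phi([0,\tau];U)$ with $\rho(v)\le\min\{\eta,\eta\Phi(c)\}$, and $E=\{\|v\|>c\}$. Then $\Phi(c)|E|\le\rho(v)$, so $|E|\le\eta$, and $\rho(v1_E)\le\eta$.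 Lemma 1 gives $\|F_\tau(v1_E)\|_X\le\delta$. On the complement, $\|v1_{E^c}\|_\infty\le c$. Altogether
$$\|F_\tau v\|_X\le\|F_\tau(v1_E)\|_X+\|F_\tau(v1_{E^c})\|_X\le\delta+c\kappa\le2\delta .$$
As $\delta$ was arbitrary, this proves (7), and it does so for all $v\in L_\Phi$, which is also the last claim.

**Sufficiency.** Let $v\in L_\Phi([0,\tau];U)$, scaled so that $\rho(v)<\infty$, and let $v_n=v1_{\{\|v\|\le n\}}$. For $m<n$,
$$\rho(v_n-v_m)=\int_{\{m<\|v\|\le n\}}\Phi(\|v\|)\,ds\to0\qquad(m,n\to\infty).$$
By (7), applied to the bounded functions $v_n-v_m$, $(F_\tau v_n)$ is Cauchy in $X$. By (D) it converges to $F_\tau v$ in $X_{-1}$. The two limits agree, so $F_\tau v\in X$. $\square$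

In (2), smallness of the modular cannot be replaced by $K_{B,t}\to0$: for $\Phi(x)=x^p$, $1<p<\infty$, the boundary shift of Section 3 is $L_\Phi$-admissible with $K_{B,t}=1$ for all $t>0$.

## 9. Every $L^\infty$-admissible operator is $L_\Phi$-admissible for some $\Phi$

**Theorem 3.** For $B\in\mathcal L(U,X_{-1})$ the following are equivalent:

* (i) $B$ is $L^\infty$-admissible;
* (ii) $B$ is $E_\Phi$-admissible for some Young function $\Phi$;
* (iii) $B$ is $L_\Phi$-admissible for some Young function $\Phi$.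

*Proof.* The implications (iii)$\Rightarrow$(ii)$\Rightarrow$(i) follow from $L^\infty\subset E_\Phi\subset L_\Phi$ on bounded intervals. Let (i) hold.

**Step 1: build $\Phi$ from the rate of smallness.** Let
$$\omega(r)=\sup\{\|F_1v\|_X:\ \|v\|_\infty\le1,\ |\{v\ne0\}|\le r\} .$$
It is nondecreasing, and $\omega(r)\to0$ as $r\to0$ by Theorem 2(1). For $n\ge0$ choose $c_n\ge1$ so large that $2^{n+1}\omega(1/c_n)\le2^{-n}$, and put
$$\Phi(x)=x^2+\sum_{n\ge0}c_n2^{1-n}(x-2^{n-1})_+ .$$
For $x\le R$ only the finitely many terms with $2^{n-1}<R$ can be nonzero, so $\Phi$ is finite and convex. It equals $x^2$ for $x\le\frac12$ and is at least $x^2$ everywhere, so it is a Young function. The $n$-th term alone gives $\Phi(2^n)\ge c_n2^{1-n}(2^n-2^{n-1})=c_n$.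

**Step 2: slice the input by size.** Let $\int_0^1\Phi(\|v\|)\,ds\le1$; in particular $v\in L^1$. Put $v_*=v1_{\{\|v\|\le1\}}$ and $v_n=v1_{\{2^n<\|v\|\le2^{n+1}\}}$ for $n\ge0$. Then $|\{v_n\ne0\}|\le1/\Phi(2^n)\le1/c_n$ and $\|v_n\|_\infty\le2^{n+1}$, so
$$\|F_1v_n\|_X\le2^{n+1}\omega(1/c_n)\le2^{-n} .$$
Therefore $F_1v_*+\sum_nF_1v_n$ converges absolutely in $X$. By (D) its sum is $F_1v$, so $F_1v\in X$. By scaling, $F_1(L_\Phi([0,1];U))\subset X$.

**Step 3: all times.** For $t>0$ and $v\in L_\Phi([0,t];U)$, extend $v$ by zero. Cutting the integral at the integers,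
$$F_tv=\sum_{0\le j<t}\int_j^{j+1}T_{-1}(s)Bv(s)\,ds=\sum_{0\le j<t}T_{-1}(j)F_1\big(v(j+\cdot)\big).$$
Each $F_1(v(j+\cdot))$ lies in $X$, and $T_{-1}(j)$ maps $X$ into $X$. So $F_tv\in X$, and $B$ is $L_\Phi$-admissible. $\square$

## 10. $E_\Phi$- versus $L_\Phi$-admissibility and copies of $c_0$

Recall two textbook theorems. A series $\sum z_n$ in $X$ is *weakly unconditionally Cauchy* if $\sum|\varphi(z_n)|<\infty$ for all $\varphi\in X^*$; the series of unit vectors in $c_0$ is an example, and it does not converge. The **Bessaga–Pełczyński theorem** says that in a space without a subspace isomorphic to $c_0$ every such series converges unconditionally. **Sobczyk's theorem** says that a copy of $c_0$ in a separable Banach space is complemented.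

**Theorem 4.** Let $\Phi$ be a Young function.

(1) If $X$ contains no subspace isomorphic to $c_0$, then every $E_\Phi$-admissible $B$ is $L_\Phi$-admissible. Hence all mild solutions with $L_{\Phi,\mathrm{loc}}$-inputs are continuous.

(2) If $\Phi\notin\Delta_2^\infty$, there are a generator $A$ on $X=c_0$ and an $E_\Phi$-admissible $B\in\mathcal L(\mathbb K,X_{-1})$ that is not $L_\Phi$-admissible.

(3) Consequently, if $\Phi\notin\Delta_2^\infty$ and $X$ is separable, then "$E_\Phi$-admissible $\Rightarrow$ $L_\Phi$-admissible" holds for all $U$, all generators $A$ on $X$ and all $B\in\mathcal L(U,X_{-1})$ if and only if $X$ contains no copy of $c_0$.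

*Proof of (1).* We slice an $L_\Phi$-input into bounded pieces and sum their images. Let $v\in L_\Phi([0,\tau];U)$, scaled so that $\rho(v)\le1$, and let $v^{(n)}=v1_{\{n-1\le\|v\|<n\}}$, $n\ge1$. Each $v^{(n)}$ is bounded, so $z_n:=F_\tau v^{(n)}\in X$. For finitely many scalars $|a_n|\le1$, $\sum a_nv^{(n)}$ is bounded and has modular at most $1$, hence $L_\Phi$-norm at most $1$. So $\|\sum a_nz_n\|_X\le K_{B,\tau}$, the constant for $E_\Phi$ from (K). For $\varphi\in X^*$, choosing the $a_n$ suitably gives $\sum_n|\varphi(z_n)|\le K_{B,\tau}\|\varphi\|$. Thus $\sum z_n$ is weakly unconditionally Cauchy, and by the Bessaga–Pełczyński theorem it converges in $X$. By (D) its sum is $F_\tau v$, so $F_\tau v\in X$. Continuity is then Theorem 1. $\square$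

*Proof of (2).*

**Step 1: the system.** If $\Phi\notin\Delta_2^\infty$, then for all $K>0$ and $t_0\ge0$ there is $t\ge t_0$ with $\Phi(2t)>K\Phi(t)$. Since also $\Phi(2t)\ge1$ for large $t$, we can choose inductively
$$1\le x_1<x_2<\cdots\to\infty\qquad\text{with}\qquad\Phi(2x_n)\ge\max\{1,\,2^n\Phi(x_n)\} .$$
Let
$$\lambda_n=\Phi(2x_n),\qquad\varepsilon_n=1/\lambda_n,\qquad b_n=\lambda_n/x_n,\qquad A=\operatorname{diag}(-\lambda_n)\ \text{ on }c_0 .$$
Here $\lambda_n\uparrow\infty$. By the example in Section 2.1, $X_{-1}=\{y:\ y_n/(1+\lambda_n)\to0\}$. Since $b_n/(1+\lambda_n)\le1/x_n\to0$, $b\in X_{-1}$. Put $Bc=cb$. The coordinates are continuous on $X_{-1}$, so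
$$(F_tv)_n=b_n\int_0^te^{-\lambda_ns}v(s)\,ds .$$

**Step 2: $F_t$ is bounded from $L_\Phi([0,t])$ to $\ell^\infty$.** Let $\int_0^t\Phi(|v|)\,ds\le1$, and extend $v$ by $0$. On $J_k=[k\varepsilon_n,(k+1)\varepsilon_n]$ Jensen's inequality gives
$$\Phi\Big(\frac1{\varepsilon_n}\int_{J_k}|v|\,ds\Big)\le\frac1{\varepsilon_n}\int_{J_k}\Phi(|v|)\,ds\le\frac1{\varepsilon_n}=\Phi(2x_n),$$
so $\int_{J_k}|v|\,ds\le2x_n\varepsilon_n$ by strict monotonicity. On $J_k$ we have $e^{-\lambda_ns}\le e^{-k}$. Hence
$$|(F_tv)_n|\le b_n\sum_{k\ge0}e^{-k}\,2x_n\varepsilon_n=\frac{\lambda_n}{x_n}\cdot\frac{2x_n}{\lambda_n}\cdot\frac e{e-1}=\frac{2e}{e-1} .$$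
By scaling, $\|F_tv\|_{\ell^\infty}\le\frac{2e}{e-1}\|v\|_{L_\Phi}$.

**Step 3: $B$ is $E_\Phi$-admissible.** For bounded $v$, $|(F_tv)_n|\le b_n\varepsilon_n\|v\|_\infty=\|v\|_\infty/x_n\to0$, so $F_t(L^\infty([0,t]))\subset c_0$. Since $c_0$ is closed in $\ell^\infty$ and $E_\Phi([0,t])$ is the closure of $L^\infty([0,t])$ in $L_\Phi([0,t])$, Step 2 gives $F_t(E_\Phi([0,t]))\subset c_0$.

**Step 4: $B$ is not $L_\Phi$-admissible.** Let $v=\sup_nx_n1_{[0,\varepsilon_n]}$. It is finite on $(0,\infty)$, because $\varepsilon_n\downarrow0$ and so for $s>0$ only finitely many $n$ have $s\le\varepsilon_n$. Moreover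
$$\int_0^\infty\Phi(v)\,ds\le\sum_n\Phi(x_n)\varepsilon_n=\sum_n\frac{\Phi(x_n)}{\Phi(2x_n)}\le\sum_n2^{-n}=1,$$
so $v\in L_\Phi([0,t])$ for every $t>0$. But for all $n$ with $\varepsilon_n\le t$, since $v\ge0$ and $v\ge x_n$ on $[0,\varepsilon_n]$,
$$(F_tv)_n\ge b_nx_n\int_0^{\varepsilon_n}e^{-s/\varepsilon_n}\,ds=\lambda_n\,\varepsilon_n(1-e^{-1})=1-e^{-1} .$$
So $F_tv\notin c_0=X$. $\square$

*Proof of (3).* If $X$ contains no copy of $c_0$, the implication holds by (1). Conversely, suppose that the separable space $X$ contains a copy of $c_0$. By Sobczyk's theorem this copy is complemented, so $X\cong c_0\oplus X_1$ for some Banach space $X_1$, and we may work on $c_0\oplus X_1$. Let $A_0$, $B_0$ be the generator and the control operator of (2) on $c_0$. Take $A=A_0\oplus0$, which generates $T_0(t)\oplus I$, where $T_0$ is the semigroup of $A_0$. Its extrapolation space is $(c_0)_{-1}\oplus X_1$. Take $U=\mathbb K$ and $Bc=(B_0c,0)$. Then $F_tv=(F_t^0v,0)$, where $F_t^0$ belongs to $(A_0,B_0)$. So $B$ is $E_\Phi$-admissible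 but not $L_\Phi$-admissible, and the implication fails for $X$. $\square$
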